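\title{The Morava $K$-theory of real Grassmannians at the prime $2$}

\begin{abstract}
We determine the rank of the $2$-primary Morava $K$-theory $K(n)^*(\operatorname{Gr}_d(\mathbb{R}^m))$ of every real Grassmannian and thereby prove a conjectured formula. With $N=2^{n+1}$, the rank is $\binom{m}{d}$ for $m\le N$, and it is the coefficient of $t^d$ in $(1+t)^{N-\delta}(1+t^2)^{\ell}$ for $m=N+2\ell-\delta$, $\delta\in\{0,1\}$. The lower bound comes from the fixed points of a circle action. For the upper bound we deform the mod $2$ cohomology of the Grassmannian, together with the Milnor primitive $Q_n$, into a family of differential algebras indexed by pairs of polynomials $(f,g)$, and we show that the dimension of the homology of a member depends only on the degree of $\gcd(f,g)$. It follows that the Atiyah--Hirzebruch spectral sequence collapses after its first possible differential.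
\end{abstract}

\section{Introduction}\label{sec:intro}

We work at the prime $2$. For $n\ge1$ the $n$-th Morava $K$-theory $K(n)$ is a multiplicative cohomology theory with coefficient ring $K(n)^*=\mathbb{F}_2[v_n^{\pm1}]$, $|v_n|=2(2^n-1)$. Every nonzero homogeneous element of this ring is invertible, so every graded module over it is free, and for a finite CW complex $X$ the module $K(n)^*(X)$ has finite rank. We complete the list by $K(0)^*(-)=H^*(-;\mathbb{Q})$, $K(0)^*=\mathbb{Q}$, and put
\[
k_n(X)=\dim_{K(n)^*}K(n)^*(X)\qquad(n\ge0).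
\]
Throughout, $N=2^{n+1}$, $F=\mathbb{F}_2$ and $H^*(X)=H^*(X;F)$. If $D$ is an additive map $M\to M$ with $D^2=0$, we call $(M,D)$ a \emph{differential module} and write $H(M;D)=\ker D/\operatorname{im}D$. The coefficient of $t^d$ in a polynomial $\phi(t)$ is $[t^d]\phi$.

The number $k_n(X)$ is a total Betti number. It is controlled by the Milnor primitive $Q_n$ in the mod $2$ Steenrod algebra, defined by $Q_0=Sq^1$ and $Q_{i+1}=Sq^{2^{i+1}}Q_i+Q_iSq^{2^{i+1}}$. The operation $Q_n$ has degree $N-1$, is a derivation of $H^*(X)$, satisfies $Q_n^2=0$, and sends a class $x$ of degree $1$ to $x^N$. As recalled in Section~\ref{sec:lower}, it gives the first differential of a spectral sequence that starts from $H^*(X)$ and computes $k_n(X)$, so that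
\begin{equation}\label{eq:ahss}
k_n(X)\le\dim H(H^*(X);Q_n)\le\dim H^*(X).
\end{equation}
All differentials raise the degree by at least $N-1$, so $k_n(X)=\dim H^*(X)$ as soon as $N-1>\dim X$. The sequence $k_0(X),k_1(X),\dots$ thus begins with the total rational Betti number and is eventually equal to the total mod $2$ Betti number. This paper answers the following question: what is this sequence for the Grassmannian $\operatorname{Gr}_d(\mathbb{R}^m)$ of $d$-dimensional linear subspaces of $\mathbb{R}^m$, $1\le d\le m$, whose total mod $2$ Betti number is $\binom md$?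

Projective spaces show what to expect. In $H^*(\mathbb{RP}^{m-1})=F[x]/(x^m)$ we have $Q_nx^i=ix^{i+N-1}$. This vanishes identically when $m\le N$. For $m\ge N$ write $m=N+2\ell-\delta$ with $\delta\in\{0,1\}$ and $\ell\ge\delta$. Then $Q_nx^i\neq0$ exactly for the $\ell$ odd exponents $i=1,3,\dots,2\ell-1$, and the $Q_n$-homology has dimension $m-2\ell=N-\delta$. So the first $N-\delta$ real dimensions count fully and the remaining $2\ell$ do not count at all.

A circle action suggests how this extends to $d>1$. Write $\mathbb{R}^m=\mathbb{R}^a\oplus\mathbb{C}^\ell$ and let the circle act trivially on $\mathbb{R}^a$ and with distinct positive weights on the $\ell$ complex lines. An invariant subspace is the sum of a subspace of $\mathbb{R}^a$ and some of the complex lines. We shall see that $k_n(X)$ is at least $k_n$ of the fixed set, and that $k_n(\operatorname{Gr}_{d'}(\mathbb{R}^a))=\binom a{d'}$ for $a\le N$. Hence $k_n(\operatorname{Gr}_d(\mathbb{R}^m))\ge[t^d](1+t)^a(1+t^2)^\ell$ for $a\le N$: each real line contributes $1+t$ and each complex line $1+t^2$.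 Since $(1+t)^2$ dominates $1+t^2$ coefficientwise, the best of these bounds has $a=N-\delta$, and for $d=1$ it equals the upper bound $N-\delta$ found above. One is led to guess that it is always sharp. This is the conjecture of \cite{CFPT}, where the sum below is written out separately for the parities of $d$ and $m$, with the term $i=d/2$ for even $d$ displayed as $\binom{\ell}{d/2}$. We prove it.

\begin{theorem}\label{thm:A}
Let $n\ge0$, $N=2^{n+1}$ and $1\le d\le m$. If $m\le N$, then $k_n(\operatorname{Gr}_d(\mathbb{R}^m))=\binom md$. If $m=N+2\ell-\delta$ with $\delta\in\{0,1\}$ and $\ell\ge\delta$, then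
\[
k_n(\operatorname{Gr}_d(\mathbb{R}^m))=\sum_{0\le i\le d/2}\binom{N-\delta}{d-2i}\binom{\ell}{i}=[t^d]\,(1+t)^{N-\delta}(1+t^2)^{\ell}.
\]
\end{theorem}

For $n=0$ the formula gives $\binom{\ell}{\lfloor d/2\rfloor}$ when $m=2\ell+1$; when $m=2\ell+2$ it gives $\binom{\ell+1}{d/2}$ for even $d$ and $2\binom{\ell}{(d-1)/2}$ for odd $d$. The proof squeezes $k_n$ between the fixed point bound and the $Q_n$-homology, so both inequalities become equalities.

\begin{theorem}\label{thm:B}
For all $n\ge0$ and $1\le d\le m$,
\[
\dim H\bigl(H^*(\operatorname{Gr}_d(\mathbb{R}^m);F);Q_n\bigr)=k_n(\operatorname{Gr}_d(\mathbb{R}^m)).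
\]
Hence for $n\ge1$ the Atiyah--Hirzebruch spectral sequence for $K(n)^*(\operatorname{Gr}_d(\mathbb{R}^m))$ collapses after $d_{2^{n+1}-1}$. If $m=N+2\ell-\delta$ as in Theorem~\ref{thm:A} and a circle $\mathbb{T}$ acts on $\mathbb{R}^{N-\delta}\oplus\mathbb{C}^\ell$, trivially on the first summand and with weights $1,\dots,\ell$ on $\mathbb{C}^\ell$, then $K(n)^*(\operatorname{Gr}_d(\mathbb{R}^m)_{h\mathbb{T}})$ is free over $K(n)^*(B\mathbb{T})$.
\end{theorem}

The main work is the upper bound for the $Q_n$-homology. The ring $H^*(\operatorname{Gr}_d(\mathbb{R}^m))$ is the universal algebra over which $x^m$ has a monic divisor $W$ of degree $d$, and $Q_n$ is the derivation with $Q_nW\equiv x^NW'\pmod W$. Both $x^m$ and $x^N$ can be deformed, and the answer has a simple form on the whole family.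

\begin{theorem}\label{thm:C}
Let $\kappa$ be a field of characteristic $2$, let $f\in\kappa[y]$ be monic of degree $h$, let $g\in\kappa[y]$, $s=\deg\gcd(f,g)$, $\delta\in\{0,1\}$ and $1\le d\le 2h+\delta$. Let $G$ be the universal $\kappa$-algebra of factorizations $x^\delta f(x^2)=W\overline W$ with $W$ monic of degree $d$, and let $D$ be the $\kappa$-linear derivation of $G$, applied to polynomials in $x$ through their coefficients, that is determined by $DW\equiv x^{2\delta}g(x^2)W'(x)\pmod W$. Then $D^2=0$ and
\[
\dim_\kappa H(G;D)=[t^d]\,(1+t)^{2s+\delta}(1+t^2)^{h-s}.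
\]
\end{theorem}

Theorems~\ref{thm:A} and \ref{thm:B} need only the inequality $\le$, at $f=y^h$, $g=y^s$. When $f$ has distinct roots, $G$ splits into tensor products of tiny algebras and the formula is easy. But homology can only jump up under specialization, so this gives a lower bound at $(y^h,y^s)$, which is the wrong direction. We therefore compute the homology $\mathcal{M}$ of the whole family as a module over the ring $\mathcal{C}$ of coefficients of $f$ and $g$, and bound the homology of a fiber by $\operatorname{Tor}^{\mathcal{C}}(\mathcal{M},\kappa)$. It turns out that $\mathcal{M}$ is built from coordinate rings of the varieties of pairs $(f,g)$ with a chosen common divisor, and the $\operatorname{Tor}$ groups of these rings see only the degree of $\gcd(f,g)$.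

Section~\ref{sec:lower} proves the lower bound. Sections~\ref{sec:family}--\ref{sec:tor} reduce the three theorems to a structure result for $\mathcal{M}$ (Proposition~\ref{prop:structure}); the case $d=1$ is worked by hand in Example~\ref{ex:d1}. Sections~\ref{sec:strata}--\ref{sec:hilbert} compute the Hilbert series of $\mathcal{M}$, and Section~\ref{sec:cycles} fills it up with explicit cycles.

\section{The lower bound}\label{sec:lower}

\subsection{The spectral sequences}
Let $n\ge1$ and let $X$ be a finite complex. The Atiyah--Hirzebruch spectral sequence (AHSS) has $E_2^{p,q}=H^p(X;K(n)^q)$ and $d_r\colon E_r^{p,q}\to E_r^{p+r,q-r+1}$. It is natural in $X$, its pages are graded $K(n)^*$-modules and its differentials are $K(n)^*$-linear; $E_2$ has rank $\dim H^*(X)$ and $E_\infty$ has rank $k_n(X)$. A nonzero differential lowers the rank, so the AHSS collapses at $E_r$ if and only if $E_r$ has rank $k_n(X)$. The coefficients lie in degrees divisible by $N-2$, so $d_r=0$ unless $r\equiv1\pmod{N-2}$. The first possible differential is $d_{N-1}$, and $d_{N-1}=v_nQ_n$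 by \cite{Yagita}. Thus $E_N$ has rank $\dim H(H^*(X);Q_n)$, which gives \eqref{eq:ahss}. For $n=0$ the Bockstein spectral sequence plays the same role: it starts from $H^*(X)$, its first differential is $Q_0=Sq^1$, and its last page $(H^*(X;\mathbb{Z})/\text{torsion})\otimes F$ has dimension $k_0(X)$. We also use the K\"unneth formula $k_n(X\times Y)=k_n(X)k_n(Y)$.

\begin{lemma}\label{lem:small}
If $0\le d\le m\le N$, then $k_n(\operatorname{Gr}_d(\mathbb{R}^m))=\binom md$.
\end{lemma}

\begin{proof}
For $n=0$ the spaces are points, except for $\operatorname{Gr}_1(\mathbb{R}^2)=S^1$, and $k_0(S^1)=2$. Let $n\ge1$ and $d\ge1$. The dimension of the Grassmannian may be much larger than $N$, so degrees alone do not force a collapse; we reduce to projective spaces, where they do.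

In the AHSS of $\mathbb{RP}^{m-1}$ the unit is a permanent cycle, and a differential on a class of degree $i\ge1$ lands in degree at least $i+N-1\ge N>m-1$; this is where $m\le N$ is used. So $k_n(\mathbb{RP}^{m-1})=m$. By the K\"unneth formula $k_n((\mathbb{RP}^{m-1})^d)=m^d=\dim H^*((\mathbb{RP}^{m-1})^d)$, and the AHSS of the product collapses at $E_2$.

Let $\operatorname{Fl}$ be the manifold of $d$-tuples of pairwise orthogonal lines in $\mathbb{R}^m$. It is an iterated projective bundle, so $H^*(\operatorname{Fl})$ is generated by the first Stiefel--Whitney classes of the $d$ lines, and $\operatorname{Fl}\to(\mathbb{RP}^{m-1})^d$ is surjective on $H^*$. Every element of $E_2(\operatorname{Fl})$ is therefore the image of a permanent cycle, and the AHSS of $\operatorname{Fl}$ collapses at $E_2$. The map $\pi\colon\operatorname{Fl}\to\operatorname{Gr}_d(\mathbb{R}^m)$ that takes the sum of the lines is the flag bundle of the tautological bundle, so $\pi^*$ is injective on $H^*$. If $d_r$ were the first nonzero differential for the Grassmannian, say $d_r(a)=b\ne0$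 in $E_r=E_2$, then $d_r(\pi^*a)=\pi^*b\neq0$ in $E_r(\operatorname{Fl})=E_2(\operatorname{Fl})$, a contradiction.
\end{proof}

\subsection{Circle actions}
For a compact Lie group $\Gamma$ acting on $Y$, the Borel construction is $Y_{h\Gamma}=(Y\times E\Gamma)/\Gamma$; it fibers over $B\Gamma$ with fiber $Y$.

\begin{proposition}\label{prop:circle}
Let a circle $\mathbb{T}$ act smoothly on a closed manifold $X$, and let $n\ge0$. Then $k_n(X)\ge k_n(X^{\mathbb{T}})$, with equality if and only if $K(n)^*(X_{h\mathbb{T}})$ is free over $K(n)^*(B\mathbb{T})$.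
\end{proposition}

\begin{proof}
Put $K_{\mathbb{T}}(Y)=K(n)^*(Y_{h\mathbb{T}})$ and $\Lambda=K(n)^*(B\mathbb{T})$, and let $u\in\Lambda$ be the Euler class of the universal line bundle.

\emph{The ring $\Lambda$.} For $n=0$, $\Lambda=\mathbb{Q}[u]$. For $n\ge1$ we use that $K(n)$ is an associative ring spectrum with a ring map from $MU$; we do not assume that its product is commutative. The groups $K(n)^i$ of a finite complex are finite, so $\lim^1$ terms vanish, $K(n)^*$ of a Borel construction is the inverse limit over finite skeleta, and $\Lambda=K(n)^*[[u]]$ in the graded sense. Both $u$ and $v_n$ come from the commutative ring $MU^*(B\mathbb{T})$, so $\Lambda$ is commutative; it acts on $K_{\mathbb{T}}(Y)$ by left multiplication. We write Thom isomorphisms as left multiplication by the Thom class, so that the corresponding map in a Gysin sequence is left multiplication by the Euler class. For every $n$, a nonzero homogeneous element of $\Lambda$ is a homogeneous unit times a power of $u$. Thus $\Lambda$ is a graded discrete valuation ring, and a finitely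 generated graded $\Lambda$-module is, up to shifts, a sum of copies of $\Lambda$ and of modules $\Lambda/u^a$ with $a\ge1$.

\emph{Localization.} By Illman's theorem $X$ is a finite $\mathbb{T}$-CW complex, built from cells $\mathbb{T}/H\times D^a$, and $X^{\mathbb{T}}$ is the subcomplex of cells with $H=\mathbb{T}$. A proper closed subgroup $H$ is cyclic, of order $r$ say, and $K_{\mathbb{T}}(\mathbb{T}/H)=K(n)^*(BH)$. For $n=0$ this is $\mathbb{Q}$ with $u=0$. For $n\ge1$, $BH\to B\mathbb{T}$ is the circle bundle with Euler class the $r$-series $[r](u)$ of the formal group law. Since $[2](u)=v_nu^{2^n}$ and $[b](u)$ is a unit times $u$ for odd $b$, the element $[r](u)$ is a unit times a power of $u$, and the Gysin sequence gives $K(n)^*(BH)=\Lambda/[r](u)$. In all cases $K_{\mathbb{T}}(\mathbb{T}/H)$ is finitely generated and $u$ is nilpotent on it. By induction over the cells, $K_{\mathbb{T}}(X)$ is finitely generated and $K_{\mathbb{T}}(X,X^{\mathbb{T}})$ is killed by a power of $u$. Hence $K_{\mathbb{T}}(X)[u^{-1}]\cong K_{\mathbb{T}}(X^{\mathbb{T}})[u^{-1}]$.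 As $K_{\mathbb{T}}(X^{\mathbb{T}})=K(n)^*(B\mathbb{T}\times X^{\mathbb{T}})$ is free of rank $k_n(X^{\mathbb{T}})$, the module $K_{\mathbb{T}}(X)$ is the sum of a free module of rank $k_n(X^{\mathbb{T}})$ and some number $c$ of modules $\Lambda/u^a$.

\emph{Counting.} The circle bundle $X\simeq X\times E\mathbb{T}\to X_{h\mathbb{T}}$ has Euler class $u$, up to a unit, so its Gysin sequence gives a short exact sequence $0\to\operatorname{coker}u\to K(n)^*(X)\to\ker u\to0$, with $u$ acting on $K_{\mathbb{T}}(X)$. A summand $\Lambda$ contributes rank $1$ to the cokernel, and a summand $\Lambda/u^a$ contributes rank $1$ to both. So $k_n(X)=k_n(X^{\mathbb{T}})+2c$.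
\end{proof}

\begin{corollary}\label{cor:lower}
Let $m=N+2\ell-\delta$ and let $\mathbb{T}$ act on $X=\operatorname{Gr}_d(\mathbb{R}^{N-\delta}\oplus\mathbb{C}^\ell)$ as in Theorem~\ref{thm:B}. Then
\[
k_n(X)\ge k_n(X^{\mathbb{T}})=[t^d]\,(1+t)^{N-\delta}(1+t^2)^\ell .
\]
\end{corollary}

\begin{proof}
The lines $\mathbb{C}_1,\dots,\mathbb{C}_\ell$ of weights $1,\dots,\ell$ are nontrivial, pairwise non-isomorphic irreducible real representations. An invariant subspace is the sum of its isotypic parts, so it is $V_0\oplus\bigoplus_{a\in I}\mathbb{C}_a$ with $V_0\subset\mathbb{R}^{N-\delta}$ and $I\subset\{1,\dots,\ell\}$. Thus $X^{\mathbb{T}}=\coprod_I\operatorname{Gr}_{d-2|I|}(\mathbb{R}^{N-\delta})$, and Lemma~\ref{lem:small} gives $k_n(X^{\mathbb{T}})=\sum_j\binom\ell j\binom{N-\delta}{d-2j}$.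
\end{proof}

\section{A deformation of the Milnor primitive}\label{sec:family}

\subsection{Schur polynomials and factorization algebras}
Put $B_r=F[u_1,\dots,u_r]^{\Sigma_r}$ and $B_{j,k}=F[u_1,\dots,u_{j+k}]^{\Sigma_j\times\Sigma_k}=B_j\otimes B_k$. With $|u_a|=2$ these are $H^*(BU(r))$ and $H^*(BU(j)\times BU(k))$. For a partition $\lambda=(\lambda_1\ge\dots\ge\lambda_j\ge0)$ the Schur polynomial $s_\lambda(u_1,\dots,u_j)$ is defined, over $\mathbb{Z}$, by $\det(u_a^{\lambda_b+j-b})=\Delta_js_\lambda$, where $\Delta_j=\det(u_a^{j-b})$ is the Vandermonde determinant. We write $\lambda\subset j\times k$ if $\lambda_1\le k$. Let $(a;q)_j=\prod_{i=0}^{j-1}(1-aq^i)$, and let $\binom rj_q=(q;q)_r/((q;q)_j(q;q)_{r-j})$ for $0\le j\le r$ and $\binom rj_q=0$ otherwise. We use three standard facts, for variables of any name.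
\begin{itemize}
\item[(S1)] The $s_\lambda(u_1,\dots,u_j)$ form an $F$-basis of $B_j$.
\item[(S2)] The $s_\lambda(u_1,\dots,u_j)$ with $\lambda\subset j\times k$ form a basis of $B_{j,k}$ over $B_{j+k}$. (This is the Leray--Hirsch theorem for $BU(j)\times BU(k)\to BU(j+k)$ and the Schubert basis of the fiber.)
\item[(S3)] $\sum_{\lambda\subset j\times k}q^{|\lambda|}=\binom{j+k}{j}_q$.
\end{itemize}

Let $A$ be a commutative $F$-algebra, $\Phi\in A[x]$ monic of degree $m$, and $d\ge0$. Over $A[w_1,\dots,w_d]$ put $W=x^d+w_1x^{d-1}+\dots+w_d$ and divide: $\Phi=W\overline W+\rho$ with $\deg\rho<d$. The \emph{factorization algebra} $\operatorname{Fac}_d(\Phi)$ is the quotient of $A[w_1,\dots,w_d]$ by the coefficients of $\rho$. Its $A$-algebra maps to $A'$ correspond to the monic divisors of degree $d$ of $\Phi$ in $A'[x]$, and its formation commutes with base change. It is $A$ for $d=0$ and $0$ for $d>m$. For the universal polynomial $\prod_{a=1}^m(x+u_a)$ over $B_m$ it is the polynomial ring on the coefficients of $W$ and $\overline W$, that is, $B_{d,m-d}$.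 By (S2) and base change,
\begin{equation}\label{eq:free}
\operatorname{Fac}_d(\Phi)\text{ is a free $A$-module of rank }\tbinom md.
\end{equation}
Borel's presentation of the cohomology of a Grassmannian reads $H^*(\operatorname{Gr}_d(\mathbb{R}^m))=\operatorname{Fac}_d(x^m)$ over $F$. Here the $w_i$ are the Stiefel--Whitney classes of the tautological bundle $V$, the coefficients of $\overline W$ are those of $V^\perp$, and $W\overline W=x^m$ expresses that $V\oplus V^\perp$ is trivial.

\subsection{Derivations}
Let $A'$ be a commutative $F$-algebra with a derivation $D$, applied to polynomials in $x$ through their coefficients, and let $\theta\in A'[x]$. Call a monic $W\in A'[x]$ \emph{compatible} (with $D$ and $\theta$) if $DW\equiv\theta W'\pmod W$. As $\deg DW<\deg W$, this says that $DW$ is the remainder of $\theta W'$ modulo $W$. A product of compatible polynomials is compatible: if $DW_i=\theta W_i'+a_iW_i$, then $D(W_1W_2)=\theta(W_1W_2)'+(a_1+a_2)W_1W_2$. Three kinds of compatible polynomials occur.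
\begin{itemize}
\item[(C1)] $W=\prod_{i=1}^d(x+x_i)$, for $D=\sum_i\theta(x_i)\,\partial/\partial x_i$ on $A[x_1,\dots,x_d]$ and $\theta\in A[x]$. Indeed $\theta W'-DW=\sum_i\frac{\theta(x)-\theta(x_i)}{x+x_i}\,W$, and $x+x_i=x-x_i$ divides $\theta(x)-\theta(x_i)$.
\item[(C2)] $W=\chi(x^2)$, if $D$ kills the coefficients of $\chi$: both $DW$ and $W'$ vanish.
\item[(C3)] $W=x$, if $x\mid\theta$: then $DW=0\equiv\theta\pmod x$.
\end{itemize}

\begin{lemma}\label{lem:derivation}
Let $\Phi,\theta\in A[x]$ with $\Phi$ monic and $\Phi\mid\theta\Phi'$.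
\begin{itemize}
\item[(a)] There is a unique $A$-linear derivation $D$ of $\operatorname{Fac}_d(\Phi)$ for which $W$ is compatible. It is induced by $\sum_i\theta(x_i)\,\partial/\partial x_i$ on $A[w_1,\dots,w_d]=A[x_1,\dots,x_d]^{\Sigma_d}$.
\item[(b)] If $\theta\in A[x^2]$, then $D^2=0$.
\item[(c)] Let $\beta\colon\operatorname{Fac}_d(\Phi)\to A'$ be a ring map and $D'$ a derivation of $A'$ that kills $\beta(A)$. If $\beta(W)$ is compatible with $D'$ and $\beta(\theta)$, then $\beta D=D'\beta$.
\end{itemize}
\end{lemma}

\begin{proof}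
(a) Uniqueness holds because the $w_i$ generate. The derivation $D=\sum_i\theta(x_i)\,\partial/\partial x_i$ commutes with $\Sigma_d$, so it preserves $A[w_1,\dots,w_d]$, and $W$ is compatible by (C1). We must show that $D$ preserves the ideal $\mathfrak{a}$ generated by the coefficients of $\rho$. Apply $D$ and $d/dx$ to $\Phi=W\overline W+\rho$. Since $D\Phi=0$ and signs do not matter,
\[
D\rho\equiv DW\cdot\overline W\equiv\theta W'\overline W\equiv\theta\Phi'+\theta\rho'\pmod W .
\]
Write $\theta\Phi'=a\Phi\equiv a\rho$. Then $D\rho$, which has degree $<d$, is the remainder modulo the monic $W$ of $a\rho+\theta\rho'$, a polynomial with coefficients in $\mathfrak{a}$. So the coefficients of $D\rho$ lie in $\mathfrak{a}$.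

(b) Put $\partial_i=\partial/\partial x_i$. In characteristic $2$ we have $\partial_i^2=0$, and every $\partial_i$ kills every $\theta(x_j)$. So $D^2=\sum_{i,j}\theta(x_i)\theta(x_j)\partial_i\partial_j=\sum_i\theta(x_i)^2\partial_i^2+2\sum_{i<j}\theta(x_i)\theta(x_j)\partial_i\partial_j=0$.

(c) Both $\beta D$ and $D'\beta$ are derivations along $\beta$ that kill $A$, and both send $W$ to the remainder of $\beta(\theta)\beta(W)'$ modulo $\beta(W)$.
\end{proof}

\subsection{The universal family}
We want to deform $\Phi=x^m$ and $\theta=x^N$ so that $\theta\in A[x^2]$ and $\Phi\mid\theta\Phi'$ persist. Write $y=x^2$ and $m=2h+\delta$ with $\delta\in\{0,1\}$, and take $\Phi=x^\delta f(x^2)$. For $\delta=0$ we have $\Phi'=0$ and $\theta=g(x^2)$ is arbitrary. For $\delta=1$ we have $\Phi'=f(x^2)$, so we need $x\mid\theta$ and take $\theta=x^2g(x^2)$. Accordingly, fix $h\ge0$ and let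
\[
\mathcal{C}=F[c_1,\dots,c_h,g_0,\dots,g_{h-1}],\qquad f=y^h+c_1y^{h-1}+\dots+c_h,\qquad g=\sum_{i<h}g_iy^i,
\]
graded by $|x|=1$, $|c_i|=2i$, $|g_i|=2(h-i)$. All generators have positive degree, so finitely generated graded $\mathcal{C}$-modules have finite-dimensional graded pieces. Put
\[
G^\delta_d=\operatorname{Fac}_d\bigl(x^\delta f(x^2)\bigr),\qquad\theta_\delta=x^{2\delta}g(x^2),
\]
and let $D_\delta$ be the derivation of Lemma~\ref{lem:derivation} for $\theta_\delta$. It acts on $G^\delta_d$, and $D_1$ acts on $G^0_d$ as well. It is $\mathcal{C}$-linear, has square zero and has odd degree $2h+2\delta-1$. The object of study is the finitely generated graded $\mathcal{C}$-module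
\[
\mathcal{M}=H(G^\delta_d;D_\delta).
\]
A ring map from $\mathcal{C}$ to a field $\kappa$ is a pair $(f_0,g_0)$ in $\kappa[y]$ with $f_0$ monic of degree $h$ and $\deg g_0<h$. The \emph{fiber} at this point is $(G^\delta_d\otimes_{\mathcal{C}}\kappa,D_\delta)$, the factorization algebra of $x^\delta f_0(x^2)$ with the derivation for $x^{2\delta}g_0(x^2)$. The algebraic heart of the paper is the following bound, proved in Section~\ref{sec:tor} from Proposition~\ref{prop:structure}.

\begin{proposition}\label{prop:upper}
Let $1\le d\le2h+\delta$, let $(f_0,g_0)$ be a point of $\mathcal{C}$ with values in a field $\kappa$, and let $s=\deg\gcd(f_0,g_0)$. Then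
\[
\dim_\kappa H(G^\delta_d\otimes_{\mathcal{C}}\kappa;D_\delta)\le[t^d]\,(1+t)^{2s+\delta}(1+t^2)^{h-s}.
\]
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:A} and \ref{thm:B} from Proposition~\ref{prop:upper}]
Let $X=\operatorname{Gr}_d(\mathbb{R}^m)$. If $m\le N$, Lemma~\ref{lem:small} gives $k_n(X)=\binom md=\dim H^*(X)$, and both inequalities in \eqref{eq:ahss} are equalities. For $m=N$, $\ell=\delta=0$, the two formulas of Theorem~\ref{thm:A} agree. Now let $m=N+2\ell-\delta$ with $\ell\ge1$, and put $s=2^n-\delta$, $h=s+\ell$. Then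
\[
m=2h+\delta,\qquad N-\delta=2s+\delta,\qquad N=2\delta+2s,\qquad 0\le s<h .
\]
Since $s<h$, the pair $(y^h,y^s)$ is an $F$-point of $\mathcal{C}$, with greatest common divisor $y^s$. The fiber there is $\operatorname{Fac}_d(x^m)=H^*(X)$, with the derivation induced by $\sum_ix_i^N\partial/\partial x_i$ on $F[w_1,\dots,w_d]=H^*(BO(d))\subset H^*(BO(1)^d)=F[x_1,\dots,x_d]$. This is $Q_n$, as both are derivations sending $x_i$ to $x_i^N$, and the surjection $H^*(BO(d))\to H^*(X)$ commutes with $Q_n$. By Corollary~\ref{cor:lower}, \eqref{eq:ahss} and Proposition~\ref{prop:upper},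
\[
[t^d](1+t)^{N-\delta}(1+t^2)^\ell\le k_n(X)\le\dim H(H^*(X);Q_n)\le[t^d](1+t)^{N-\delta}(1+t^2)^\ell .
\]
This proves Theorem~\ref{thm:A} and the first assertion of Theorem~\ref{thm:B}. For $n\ge1$ the page $E_N$ then has rank $k_n(X)$, so the AHSS collapses there. Finally $k_n(X)=k_n(X^{\mathbb{T}})$ by Theorem~\ref{thm:A} and Corollary~\ref{cor:lower}, and Proposition~\ref{prop:circle} gives the freeness.
\end{proof}

\section{Fibers of the family}\label{sec:fibers}

\subsection{Split fibers}
When $f_0$ has distinct roots the fiber can be computed root by root. The computation mirrors the fixed point count: a common root of $f_0$ and $g_0$ behaves like $\mathbb{R}^2$, and any other root of $f_0$ like a complex line with nonzero weight.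

\begin{proposition}\label{prop:split}
Let $\kappa$ be algebraically closed, and suppose that $f_0$ has $h$ distinct roots, all nonzero if $\delta=1$. Then equality holds in Proposition~\ref{prop:upper}.
\end{proposition}

\begin{proof}
Let $\Phi=x^\delta f_0(x^2)$, $\theta=x^{2\delta}g_0(x^2)$ and $G=\operatorname{Fac}_d(\Phi)$. Then $\Phi=\prod_i\Phi_i$, where the $\Phi_i$ are the polynomials $x^2+u$, $u$ a root of $f_0$, together with $x$ if $\delta=1$. They are pairwise comaximal in $\kappa[x]$.

Let $W$ be a monic divisor of $\Phi$ over a $\kappa$-algebra $A'$. By the Chinese remainder theorem $A'[x]/W=\prod_iM_i$ with $M_i=A'[x]/(W,\Phi_i)$. Each $M_i$ is a direct summand of a free $A'$-module, so it is projective of locally constant rank. Where the ranks are constant, equal to $d_i$, let $W_i$ be the characteristic polynomial of $x$ on $M_i$. By Cayley--Hamilton there is a surjection $A'[x]/W_i\to M_i$ of projective modules of rank $d_i$, hence an isomorphism. So $W_i\mid\Phi_i$, and $W=\prod W_i$ because $W$ is the characteristic polynomial of $x$ on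 $A'[x]/W$. Conversely, if $W=\prod W_i$ with $W_i\mid\Phi_i$ monic, then $\Phi_i$ is a unit modulo $W_j$ for $j\ne i$, so $M_i=A'[x]/W_i$ and the $W_i$ are determined by $W$. Comparing universal properties,
\[
G=\bigoplus_{\sum d_i=d}\ \bigotimes_i\operatorname{Fac}_{d_i}(\Phi_i),\qquad W=\prod_iW_i\text{ on each summand.}
\]
The derivation $D$ preserves the summands, since $De=D(e^2)=2eDe=0$ for an idempotent $e$. Each factor has a derivation $D^{(i)}$ for $\theta$ by Lemma~\ref{lem:derivation}, because $(x^2+u)'=0$, and $x\mid\theta$ if $\delta=1$. For the derivation $\sum_iD^{(i)}$ of the tensor product each $W_i$ is compatible, hence so is $W$, and Lemma~\ref{lem:derivation}(c) shows that $D=\sum_iD^{(i)}$ on each summand. The K\"unneth formula holds for differential modules over $\kappa$, so $\sum_dt^d\dim H(\operatorname{Fac}_d(\Phi))$ is the product of the same series for the $\Phi_i$.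

The factor $x$ contributes $1+t$. For $x^2+u$ the algebra is $\kappa$ when $d_i=0$ or $2$. When $d_i=1$, $W_i=x+w$, the algebra is $\kappa[w]/(w^2+u)$ with basis $1,w$, and $Dw=\theta(w)=u^\delta g_0(u)$. As $u^\delta\ne0$, the homology has dimension $2$ if $g_0(u)=0$ and $0$ otherwise. So the $s$ common roots contribute $1+2t+t^2$ each and the other $h-s$ roots contribute $1+t^2$ each.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C} from Proposition~\ref{prop:upper}]
The derivation exists and has square zero by Lemma~\ref{lem:derivation}. Extension of the field changes neither $s$ nor $\dim H$, so let $\kappa$ be algebraically closed. Replacing $g$ by $g+af$ does not change $s$, and it changes $DW$ by the remainder of $x^{2\delta}a(x^2)f(x^2)W'$, which is $0$ since $W\mid x^\delta f(x^2)$. So we may assume $\deg g<h$. Then $(G,D)$ is a fiber of the family and $\le$ is Proposition~\ref{prop:upper}.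

For $\ge$, let $\mathbb{A}$ be the affine space of triples $(\gamma,f_1,g_1)$ with $\gamma,f_1$ monic of degrees $s,h-s$ and $\deg g_1<h-s$, mapping to pairs by $(\gamma f_1,\gamma g_1)$. The given pair $(f,g)$ is in the image, with $\gamma=\gcd(f,g)$. By \eqref{eq:free}, $D_\delta$ is a square matrix of size $\binom{2h+\delta}d$ with polynomial entries on $\mathbb{A}$, and $\dim H=\binom{2h+\delta}d-2\operatorname{rank}D_\delta$ at each point. The rank is maximal on a nonempty open set, so $\dim H$ is minimal there. The triples for which $\gamma f_1$ has $h$ distinct roots, nonzero if $\delta=1$, and $g_1$ vanishes at no root of $f_1$ form another nonempty open set; on it $\gcd(\gamma f_1,\gamma g_1)=\gamma$, and Proposition~\ref{prop:split} gives the value of $\dim H$. As $\mathbb{A}$ is irreducible the two open sets meet, so this value is the minimum of $\dim H$ on $\mathbb{A}$.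
\end{proof}

\subsection{The case $d=1$}
Semicontinuity says nothing about an upper bound at the degenerate point $(y^h,y^s)$. The case of projective spaces shows what does.

\begin{example}\label{ex:d1}
Let $d=1$ and $h\ge1$. Then $W=x+w$, the remainder of $\Phi$ is $\Phi(w)$, and $Dw=\theta(w)$. Write $y=w^2$ and $A=\mathcal{C}[y]/(f)$. This is a free $\mathcal{C}$-module of rank $h$ and a polynomial ring (eliminate $c_h$), in which $g(y)\neq0$.

\emph{$\delta=0$.} Here $G^0_1=A\oplus Aw$ and $D_0(a+bw)=bg$. Multiplication by $g$ is injective on $A$, so $\mathcal{M}=\mathcal{C}[y]/(f,g)$, the coordinate ring of pairs $(f,g)$ with a chosen common root. At a point $(f_0,g_0)$ with $\gamma=\gcd(f_0,g_0)$, the homology of the fiber is the sum of the cokernel and the kernel of $g_0$ on $\kappa[y]/(f_0)$. The cokernel is $\kappa[y]/(\gamma)$, so both have dimension $s$, and the total is $2s=[t](1+t)^{2s}(1+t^2)^{h-s}$. Homology does not commute with passage to the fiber: $\mathcal{M}\otimes\kappa=\kappa[y]/(\gamma)$ is only half of the answer. The other half is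 $\operatorname{Tor}_1^{\mathcal{C}}(\mathcal{M},\kappa)$, as the free resolution $0\to A\xrightarrow{g}A\to\mathcal{M}\to0$ shows.

\emph{$\delta=1$.} Here $G^1_1=\mathcal{C}[y]/(yf)\oplus Aw$, $D_1$ kills the first summand and $D_1(bw)=ygb$. This is injective on $Aw$, since $yf\mid ygb$ forces $f\mid b$. So $\mathcal{M}=\mathcal{C}[y]/(yf,yg)$, and setting $y=0$ gives an exact sequence $0\to y\cdot\mathcal{C}[y]/(f,g)\to\mathcal{M}\to\mathcal{C}\to0$. The total dimension of $\operatorname{Tor}^{\mathcal{C}}(\mathcal{M},\kappa)$ is at most $2s+1=[t](1+t)^{2s+1}(1+t^2)^{h-s}$.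
\end{example}

The example suggests three steps: bound the homology of a fiber by $\operatorname{Tor}^{\mathcal{C}}(\mathcal{M},\kappa)$; filter $\mathcal{M}$ by rings of pairs with a chosen common divisor; compute $\operatorname{Tor}$ of these rings. The first step would be a universal coefficient spectral sequence if $G$ were a bounded chain complex. It is only a differential module, and the grading is lost at the point $(y^h,y^s)$, so we give a direct argument.

\begin{lemma}\label{lem:basechange}
Let $\Lambda$ be a regular local ring of characteristic $2$ with residue field $\kappa$, and let $G$ be a finitely generated free $\Lambda$-module with a $\Lambda$-linear map $D$, $D^2=0$. Then $\dim_\kappa H(G\otimes\kappa;D)\le\sum_i\dim_\kappa\operatorname{Tor}^\Lambda_i(H(G;D),\kappa)$.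
\end{lemma}

\begin{proof}
Let $Z=\ker D$, $I=\operatorname{im}D$, $H=Z/I$. Since $\Lambda$ is regular, there are finite free resolutions $P^I$ and $P^H$, and we take $P^H$ minimal, so that $\operatorname{rank}P^H_i=\dim\operatorname{Tor}_i(H,\kappa)$. The horseshoe lemma, applied to $0\to I\to Z\to H\to0$ and then to $0\to Z\to G\xrightarrow{D}I\to0$, gives finite free resolutions $P^Z$, $P^G$ and degreewise split exact sequences
\[
0\to P^I\to P^Z\to P^H\to0,\qquad0\to P^Z\to P^G\to P^I\to0 .
\]
The composite $\tilde D\colon P^G\to P^I\to P^Z\to P^G$ is a chain map lifting $D$, and $\tilde D^2=0$ because $P^Z\to P^G\to P^I$ is zero. On $E=\bigoplus_iP^G_i\otimes\kappa$ we have $(\partial+\tilde D)^2=\partial\tilde D+\tilde D\partial=2\partial\tilde D=0$. We compute $H(E;\partial+\tilde D)$ in two ways.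

The augmentation $\epsilon\colon E\to G\otimes\kappa$, zero on $P_i^G\otimes\kappa$ for $i>0$, is a surjective map of differential modules. Since $G$ is free, the resolution $P^G\to G$ stays exact after tensoring with $\kappa$, so $E'=\ker\epsilon$ is acyclic for $\partial$. Let $a\in E'$ be a cycle for $\partial+\tilde D$ and $a_i$ its component of lowest resolution degree. As $\tilde D$ preserves this degree and $\partial$ lowers it by $1$, we get $\partial a_i=0$, so $a_i=\partial b$ with $b\in E'_{i+1}$, and $a-(\partial+\tilde D)b$ is a cycle with components in degrees $\ge i+1$ only. The resolution is finite, so iteration shows that $a$ is a boundary. Hence $H(E')=0$ and $H(E)\cong H(G\otimes\kappa)$.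

On the other hand, $E$ is filtered by the differential submodules $\bigoplus_{i\le r}P^G_i\otimes\kappa$, with quotients $(P^G_r\otimes\kappa,\tilde D)$. By the split exact sequences $\tilde D$ has kernel $P^Z_r\otimes\kappa$ and image $P^I_r\otimes\kappa$ there, so the homology is $P^H_r\otimes\kappa$. The exact triangle of a short exact sequence of differential modules shows that $\dim H$ is subadditive along a finite filtration.
\end{proof}

\section{Pairs with a common divisor}\label{sec:tor}

For $p\ge0$ let $x_1,\dots,x_p$ have degree $1$, $y_i=x_i^2$, and put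
\[
R_p=F[x_1,\dots,x_p]^{\Sigma_p},\quad S_p=F[y_1,\dots,y_p]^{\Sigma_p},\quad W_p=\prod_i(x+x_i),\quad C_p=\prod_i(y+y_i).
\]
Thus $R_p=F[w_1,\dots,w_p]=H^*(BO(p))$, $S_p\subset R_p$ is the polynomial ring on the coefficients of $C_p$, and $W_p(x)^2=C_p(x^2)$. Let $A_p=S_p[y]/(C_p)$, a free $S_p$-module with basis $1,y,\dots,y^{p-1}$; the coordinates of a polynomial in $A_p$ are the coefficients of its remainder modulo $C_p$.

For $0\le P\le h$ let $O_P$ be the polynomial ring over $S_P$ on the coefficients of a monic polynomial $\bar f(y)$ of degree $h-P$ and of a polynomial $\bar g(y)$ of degree $<h-P$. It is a $\mathcal{C}$-algebra through $f\mapsto C_P\bar f$, $g\mapsto C_P\bar g$, graded so that $\bar f$ and $\bar g$ are homogeneous of degree $2(h-P)$. It is the coordinate ring of pairs $(f,g)$ with a chosen monic common divisor of degree $P$; for instance $O_0=\mathcal{C}$ and $O_1=\mathcal{C}[y]/(f,g)$. Let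
\[
\mathcal{P}=\{(P,\varepsilon):\ 0\le\varepsilon\le\delta,\ P\ge0,\ J:=(d-\varepsilon-P)/2\in\mathbb{Z}_{\ge0},\ P+J\le h\}.
\]
The decomposition $d=\varepsilon+P+2J$ records the shape $W=x^\varepsilon W_P(x)\chi(x^2)$, $\deg\chi=J$, of a divisor that will be used in Section~\ref{sec:cycles}. For $d=1$, $h\ge1$, the set $\mathcal{P}$ is $\{(1,0)\}$ or $\{(0,1),(1,0)\}$, in agreement with Example~\ref{ex:d1}.

\begin{proposition}\label{prop:structure}
Let $1\le d\le2h+\delta$. The $\mathcal{C}$-module $\mathcal{M}$ has a finite filtration by submodules whose quotients are indexed by $\mathcal{P}$, the quotient for $(P,\varepsilon)$ being a free $O_P$-module of rank $\binom{h-P}J$.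
\end{proposition}

The proof occupies Sections~\ref{sec:strata}--\ref{sec:cycles}. To use it we recall Koszul complexes. For a free module $M$ of rank $p$ over a commutative ring $A$ and $\omega\in M$ with coordinates $\omega_1,\dots,\omega_p$, let $\operatorname{Kos}(\omega)=(\Lambda^\bullet_AM,\omega\wedge)$. Its cohomology in the top degree $p$ is $\Lambda^pM\otimes A/(\omega_1,\dots,\omega_p)$.
\begin{itemize}
\item[(K1)] $\operatorname{Kos}(\omega)$ commutes with base change and depends, up to isomorphism, only on the orbit of $\omega$ under $A$-linear automorphisms of $M$. For $(\omega,0)\in M\oplus M'$ it is $\operatorname{Kos}(\omega)\otimes\Lambda^\bullet M'$ with zero differential on the second factor.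
\item[(K2)] Let $A$ be a polynomial ring in $e$ variables over a field. If the common zero set of $\omega_1,\dots,\omega_p$ over the algebraic closure is empty or has dimension at most $e-p$, then $\operatorname{Kos}(\omega)$ has no cohomology in degrees $<p$, so it is a free resolution of $A/(\omega_1,\dots,\omega_p)$. (The ring $A$ is Cohen--Macaulay, so grade equals height.)
\end{itemize}

\begin{lemma}\label{lem:tor}
At a point $(f_0,g_0)$ with values in $\kappa$ and $s=\deg\gcd(f_0,g_0)$, we have $\sum_i\dim_\kappa\operatorname{Tor}^{\mathcal{C}}_i(O_P,\kappa)=2^P\binom sP$.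
\end{lemma}

\begin{proof}
The ring $O_P$ is the quotient of $S_P\otimes\mathcal{C}$ by the $2P$ coordinates of $\omega=(f,g)\in(A_P\oplus A_P)\otimes\mathcal{C}$, since both rings classify triples $(C,f,g)$ with $C\mid f$ and $C\mid g$. It has $P+2(h-P)=(P+2h)-2P$ variables, so by (K2) $\operatorname{Kos}(\omega)$ resolves $O_P$ by modules that are free over $S_P\otimes\mathcal{C}$, hence over $\mathcal{C}$. So $\operatorname{Tor}^{\mathcal{C}}(O_P,\kappa)$ is the cohomology of the Koszul complex over $S_P\otimes\kappa$ of $(f_0,g_0)\in(A_P\oplus A_P)\otimes\kappa$.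

Now the Euclidean algorithm enters. Write $\gamma=\gcd(f_0,g_0)$, $f_0=\gamma f_1$, $g_0=\gamma g_1$, $af_1+bg_1=1$ in $\kappa[y]$. The matrix $\begin{pmatrix}a&b\\ g_1&f_1\end{pmatrix}$ has determinant $af_1-bg_1=1$, so it is an automorphism of $(A_P\oplus A_P)\otimes\kappa$, and it carries $(f_0,g_0)$ to $(\gamma,2\gamma f_1g_1)=(\gamma,0)$. By (K1) the total dimension is $2^P$ times that of the cohomology of $\operatorname{Kos}(\gamma)$, $\gamma\in A_P\otimes\kappa$. The quotient of $S_P\otimes\kappa$ by the $P$ coordinates of $\gamma$ is $\operatorname{Fac}_P(\gamma)$, of dimension $\binom sP$ by \eqref{eq:free} (it is $0$ for $P>s$). Its zero set is finite or empty, in a space of dimension $P$, so by (K2) it is the only cohomology.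
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper} from Proposition~\ref{prop:structure}]
Let $\Lambda$ be the localization of the polynomial ring $\mathcal{C}\otimes_F\kappa$ at the maximal ideal of the point $(f_0,g_0)$. It is regular local with residue field $\kappa$ and flat over $\mathcal{C}$, so $H(G^\delta_d\otimes\Lambda)=\mathcal{M}\otimes\Lambda$ and $\operatorname{Tor}^\Lambda(\mathcal{M}\otimes\Lambda,\kappa)=\operatorname{Tor}^{\mathcal{C}}(\mathcal{M},\kappa)$. The module $G^\delta_d\otimes\Lambda$ is free by \eqref{eq:free}. The total dimension of $\operatorname{Tor}$ is subadditive along filtrations, so Lemmas~\ref{lem:basechange} and \ref{lem:tor} give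
\begin{align*}
\dim H(G^\delta_d\otimes\kappa)&\le\sum_{(P,\varepsilon)\in\mathcal{P}}2^P\binom sP\binom{h-P}J=[t^d]\,(1+t)^\delta\sum_{P\le s}\binom sP(2t)^P(1+t^2)^{h-P}\\
&=[t^d]\,(1+t)^\delta(1+t^2)^{h-s}\bigl(2t+(1+t^2)\bigr)^s,
\end{align*}
and $2t+1+t^2=(1+t)^2$.
\end{proof}

\section{Stratifying by the largest complex subspace}\label{sec:strata}

The first task is to find the size of $\mathcal{M}$. The difficulty is that $G^\delta_d$ has relations. We remove them by filtering $G^\delta_d$ with quotients that are ideals in polynomial rings. By (C2) a factor $\chi(x^2)$ of $W$ is invisible to $D_\delta$, and such a factor is the Stiefel--Whitney polynomial of a complex bundle. This suggests reading $G^\delta_d$ as an equivariant cohomology ring and stratifying the Grassmannian by the largest complex subspace.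

Write $H^*_\Gamma(Y)=H^*(Y_{h\Gamma})$ and $[g]$ for $\otimes F[g_0,\dots,g_{h-1}]$. All Grassmannians in this section are Grassmannians of \emph{real} subspaces. For a complex bundle of rank $j$ with mod $2$ Chern classes $c_i$ we have $w_{2i}=c_i$ and $w_{2i+1}=0$, so its Stiefel--Whitney polynomial is $\chi(x^2)$ with $\chi=\sum_ic_iy^{j-i}$.

\begin{lemma}\label{lem:model}
There is an isomorphism of $\mathcal{C}$-algebras $G^\delta_d\cong H^*_{U(h)}(\operatorname{Gr}_d(\mathbb{R}^\delta\oplus\mathbb{C}^h))[g]$ sending $W$, $\overline W$ to the Stiefel--Whitney polynomials of $V$, $V^\perp$, where $F[c_1,\dots,c_h]=H^*(BU(h))$.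
\end{lemma}

\begin{proof}
On the Borel construction $V\oplus V^\perp$ is the sum of $\mathbb{R}^\delta$ and the universal complex bundle, whose Stiefel--Whitney polynomial is $x^\delta f(x^2)$. This defines the map. The cohomology of the fiber $\operatorname{Gr}_d(\mathbb{R}^m)$, $m=2h+\delta$, has a basis of $\binom md$ polynomials in the $w_i(V)$, and these extend to the Borel construction. By Leray--Hirsch the target is $\mathcal{C}$-free on them, so the map is surjective. The source is free of the same rank by \eqref{eq:free}, and a surjection between free modules of the same finite rank is an isomorphism.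
\end{proof}

We use the Gysin sequence in the following form. Let $\Gamma$ be a compact Lie group, $Y$ a $\Gamma$-manifold, and $i\colon Y_0\to Y$ a closed invariant submanifold of codimension $c$ with normal bundle $\nu$. There is a long exact sequence $\cdots\to H^{*-c}_\Gamma(Y_0)\xrightarrow{i_!}H^*_\Gamma(Y)\to H^*_\Gamma(Y\setminus Y_0)\to\cdots$, and $i^*i_!$ is multiplication by the Euler class $e=w_c(\nu)$. Consequently:
\begin{itemize}
\item[(G)] If $e$ is not a zero divisor in $H^*_\Gamma(Y_0)$, then $H^*_\Gamma(Y)\to H^*_\Gamma(Y\setminus Y_0)$ is surjective, and $i^*$ maps its kernel isomorphically onto $eH^*_\Gamma(Y_0)$.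
\end{itemize}

\subsection{The case $\delta=0$}
Call $j\ge0$ \emph{admissible} if $p=d-2j\ge0$ and $k=h-j-p\ge0$. For admissible $j$ let $T_j=R_p\otimes B_{j,k}$, a polynomial ring, and put
\[
\chi=\prod_{a\le j}(y+u_a),\qquad\psi=\prod_{b>j}(y+u_b),\qquad e_j=\prod_{a\le j<b}(u_a+u_b)\ne0 .
\]
Since $W_p^2=C_p(x^2)$, there is a ring map
\[
\operatorname{res}_j\colon G^0_d\to T_j[g],\qquad f\mapsto C_p\chi\psi,\quad g\mapsto g,\quad W\mapsto W_p(x)\chi(x^2),\quad\overline W\mapsto W_p(x)\psi(x^2).
\]
Let $D_\delta=\sum_iy_i^\delta g(y_i)\,\partial/\partial x_i$ act on $R_p[g]$ and on $T_j[g]$, linearly over $S_p[g]\otimes B_{j,k}$. The polynomial $W_p\chi(x^2)$ is compatible by (C1) and (C2), so $\operatorname{res}_j$ commutes with $D_0$ and $D_1$ by Lemma~\ref{lem:derivation}(c).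

\begin{lemma}\label{lem:strata}
Let $\mathcal{F}_j=\bigcap_{j'<j}\ker\operatorname{res}_{j'}\subset G^0_d$. Then $\operatorname{res}_j(\mathcal{F}_j)=e_jT_j[g]$ for admissible $j$, and $\bigcap_j\ker\operatorname{res}_j=0$. Hence the $\mathcal{F}_j$ form a finite filtration of $G^0_d$, stable under $D_0$ and $D_1$, with quotients $\mathcal{F}_j/\mathcal{F}_{j+1}\cong e_j\,R_p[g]\otimes B_{j,k}$.
\end{lemma}

\begin{proof}
All rings and maps are obtained by applying $[g]$, which preserves kernels, intersections and images, so we drop $[g]$. For $V\in X=\operatorname{Gr}_d(\mathbb{C}^h)$ let $L=V\cap iV$, the largest complex subspace of $V$. The set $X_{\le j}=\{\dim_{\mathbb{C}}L\le j\}$ is open, and $X_j=X_{\le j}\setminus X_{\le j-1}$ is closed in it. On $X_j$ the complex span $V+iV$ has complex dimension $d-j=j+p$, so $X_j$ is empty unless $j$ is admissible; for admissible $j$ it contains $\mathbb{C}^j\oplus\mathbb{R}^p$.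

\emph{$X_j$ is a submanifold.} Let $Z_j$ be the compact manifold of pairs $L\subset V$ with $L$ complex of dimension $j$. The part of $Z_j$ over $X_{\le j}$ maps properly to $X_{\le j}$ and bijectively onto $X_j$, as $L$ must be $V\cap iV$. A tangent vector of $Z_j$ is a pair $\lambda\in\operatorname{Hom}_{\mathbb{C}}(L,\mathbb{C}^h/L)$, $\nu\in\operatorname{Hom}_{\mathbb{R}}(V,\mathbb{C}^h/V)$ with $\nu|_L=\lambda\bmod V$. If $\nu=0$, then $\lambda(L)$ is a complex subspace contained in $V/L$, so $\lambda=0$ by maximality of $L$. A proper injective immersion is a closed embedding, so $X_j$ is a closed submanifold of $X_{\le j}$.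

\emph{Normal bundle.} The tangent space of $X_j$ consists of the $\nu$ whose restriction to $L$ comes from some $\lambda$. So the normal space is the cokernel of $\operatorname{Hom}_{\mathbb{C}}(L,\mathbb{C}^h/L)\to\operatorname{Hom}_{\mathbb{R}}(L,\mathbb{C}^h/V)$. Put $E=\mathbb{C}^h/(V+iV)$, of complex dimension $k$. The map sends the subspace $\operatorname{Hom}_{\mathbb{C}}(L,(V+iV)/L)$ to the subspace $\operatorname{Hom}_{\mathbb{R}}(L,(V+iV)/V)$. As $(V+iV)/L=(V/L)\oplus i(V/L)$ is the complexification of $V/L$, this restriction takes the imaginary part of a complex-linear map; it is bijective, because the imaginary part of a complex functional determines it and is an arbitrary real functional. Hence the normal space is $\operatorname{Hom}_{\mathbb{R}}(L,E)/\operatorname{Hom}_{\mathbb{C}}(L,E)$, the space of conjugate-linear maps $L\to E$, which is $L\otimes_{\mathbb{C}}E$ by means of the Hermitian form. The normal bundle is complex of rank $jk$, and its Euler class is $\prod(u_a+u_b)$ in the Chern roots $u_a$ of $L$ and $u_b$ of $E$.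

\emph{Homotopy type.} Write $V=L\oplus V'$ orthogonally; then $V'$ lies in the complex subspace $L^\perp$ and $V'\cap iV'=0$. We straighten $V'$ until $V'\perp iV'$. A real orthonormal basis of $V'$, unique up to $O(p)$, defines a complex-linear map $\tau\colon\mathbb{C}^p\to L^\perp$, injective because $V'\cap iV'=0$, with $\tau^*\tau=1+i\Omega$ and $\Omega$ real skew-symmetric. Conversely such a $\tau$ defines a subspace $V'=\tau(\mathbb{R}^p)$ of this kind. For $0\le t\le1$ the matrix $1+i(1-t)\Omega=(1-t)\tau^*\tau+t$ is positive definite, and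
\[
\tau_t=\tau(\tau^*\tau)^{-1/2}\bigl(1+i(1-t)\Omega\bigr)^{1/2}
\]
satisfies $\tau_t^*\tau_t=1+i(1-t)\Omega$. So $\tau_t$ is of the same kind, $\tau_0=\tau$, $\tau_1$ is an isometry, and $\tau_t=\tau$ if $\tau$ is an isometry. Replacing $\tau$ by $\upsilon\tau o$, with $\upsilon$ unitary and $o\in O(p)$, replaces $\tau_t$ by $\upsilon\tau_to$. Thus $V_t=L\oplus\tau_t(\mathbb{R}^p)$ is a $U(h)$-equivariant deformation retraction of $X_j$ onto the orbit of $\mathbb{C}^j\oplus\mathbb{R}^p$, which is $U(h)/(U(j)\times O(p)\times U(k))$. Therefore $H^*_{U(h)}(X_j)=T_j$. On the orbit $V=L\oplus V'$ and $V^\perp\cong iV'\oplus E$, so restriction from $X$ to $X_j$ is $\operatorname{res}_j$, and the Euler class is $e_j$.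

\emph{Conclusion.} Since $e_j\neq0$ in the domain $T_j$, (G) applies to $X_j\subset X_{\le j}$ for each admissible $j$. Hence $H^*_{U(h)}(X)\to H^*_{U(h)}(X_{\le j})$ is surjective for all $j$. By induction on $j$, a class on $X_{\le j}$ that vanishes on all $X_{j'}$, $j'\le j$, is zero: it vanishes on $X_{\le j-1}$, and restriction to $X_j$ is injective on such classes by (G). For the largest $j$ this is $\bigcap_j\ker\operatorname{res}_j=0$. It also shows that $\mathcal{F}_j$ is the set of classes on $X$ vanishing on $X_{\le j-1}$. By surjectivity $\mathcal{F}_j$ maps onto the kernel of $H^*_{U(h)}(X_{\le j})\to H^*_{U(h)}(X_{\le j-1})$, whose restriction to $X_j$ is $e_jT_j$ by (G).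
\end{proof}

\subsection{The case $\delta=1$}
A subspace of $\mathbb{R}\oplus\mathbb{C}^h$ either lies in $\mathbb{C}^h$ or meets it in a hyperplane of the subspace. This reduces $G^1_d$ to $G^0_d$ and $G^0_{d-1}$.

\begin{lemma}\label{lem:odd}
Let $d\ge1$. There is a short exact sequence of graded differential modules for $D_1$,
\[
0\to w_dG^0_d\to G^1_d\to G^0_{d-1}\to0 .
\]
Moreover the $w_d\mathcal{F}_j$ form a finite $D_1$-stable filtration of $w_dG^0_d$ with quotients $e_j\chi(0)\,(w_pR_p[g])\otimes B_{j,k}$, $j$ admissible, where $w_0=1$.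
\end{lemma}

\begin{proof}
Let $\alpha\colon G^1_d\to G^0_{d-1}$, $W\mapsto xW_-$, with $W_-$ the universal divisor of $G^0_{d-1}$, and $\beta\colon G^1_d\to G^0_d$, $W\mapsto W$. Both are $\mathcal{C}$-algebra maps and commute with $D_1$ by Lemma~\ref{lem:derivation}(c); for $\alpha$ we use (C3), as $x\mid\theta_1$, and the product rule.

The closed submanifold $\operatorname{Gr}_d(\mathbb{C}^h)\subset\operatorname{Gr}_d(\mathbb{R}\oplus\mathbb{C}^h)$ has normal bundle $\operatorname{Hom}(V,\mathbb{R})\cong V$ and Euler class $w_d$. A subspace $V$ in the complement is the sum of $V_-=V\cap\mathbb{C}^h$, of dimension $d-1$, and the graph of a linear map from $\mathbb{R}$ to the orthogonal complement of $V_-$ in $\mathbb{C}^h$. So the complement is a vector bundle over $\operatorname{Gr}_{d-1}(\mathbb{C}^h)$ with zero section $V_-\mapsto\mathbb{R}\oplus V_-$, and the restriction maps to the complement and to the submanifold are $\alpha$ and $\beta$. We have $\operatorname{res}_j(w_d)=w_p\chi(0)\ne0$ in the domain $T_j[g]$, and $\prod_j\operatorname{res}_j$ is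 injective by Lemma~\ref{lem:strata}, so $w_d$ is not a zero divisor in $G^0_d$. By (G), $\alpha$ is surjective and $\beta$ maps $\ker\alpha$ isomorphically onto $w_dG^0_d$. (For $d=2h+1$ the submanifold is empty and $G^0_d=0$.) In particular $w_dG^0_d$ is $D_1$-stable.

If $w_da\in\mathcal{F}_j$, then $\operatorname{res}_{j'}(w_d)\operatorname{res}_{j'}(a)=0$ for $j'<j$, so $a\in\mathcal{F}_j$. Thus $w_d\mathcal{F}_j=w_dG^0_d\cap\mathcal{F}_j$ is $D_1$-stable, and $w_d\mathcal{F}_j/w_d\mathcal{F}_{j+1}\cong\operatorname{res}_j(w_d\mathcal{F}_j)=w_p\chi(0)e_jT_j[g]$.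
\end{proof}

\section{The homology of symmetric polynomials}\label{sec:sym}

On each quotient $D_\delta$ acts only through $R_p[g]$ or $w_pR_p[g]$, with $p\le h$. For a graded vector space $M$ concentrated in even degrees let $\operatorname{Hilb}(M)=\sum_i\dim M_{2i}\,z^i$. Put $\eta_r(z)=1/(z;z)_r=\operatorname{Hilb}(B_r)$ for $r\ge0$ and $\eta_r=0$ for $r<0$; we write $\eta_r$ for $\eta_r(z)$. Let
\[
\pi^\delta_P=z^{P(P-1)/2+\delta P}\,\eta_P\,\eta_{h-P}\quad(P\ge0),\qquad\pi^\delta_P=0\quad(P<0).
\]
For $p=1$, $D_0(y_1^ax_1)=y_1^ag(y_1)$, so the homology is $F[y_1][g]/(g(y_1))$, with series $\eta_1\eta_h(1-z^h)=\pi^0_1$; this is a Koszul complex of length one. For $p=2$ something new occurs: the cycle $(y_1y_2)^r$ never appears in a boundary, because it would appear with coefficient $2$. The proof below first splits off such doubled even exponents and then recognizes a Koszul complex.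

\begin{lemma}\label{lem:sym}
Let $0\le p\le h$. The following homology groups are concentrated in even degrees and have the stated Hilbert series.
\begin{itemize}
\item[(a)] $H(R_p[g];D_0)$: $\ \sum_{i\ge0}\eta_i(z^2)\,\pi^0_{p-2i}$.
\item[(b)] $H(R_p[g];D_1)$: $\ \sum_{0\le i\le p/2}\eta_i(z^2)\,(\pi^1_{p-2i}+\pi^1_{p-2i-1})$.
\item[(c)] $H(w_pR_p[g];D_1)$: $\ \sum_{i\ge0}z^{2i}\eta_i(z^2)\,\pi^1_{p-2i}$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Step 1: doubled even exponents.} For a multiset $\mu$ of $p$ nonnegative integers let $m_\mu(x)$ be the sum of the distinct monomials whose exponents form $\mu$. These form an $F[g]$-basis of $R_p[g]$, and those with all exponents $\ge1$ form a basis of $w_pR_p[g]$. Write $y^\delta g=\sum_l\tilde g_ly^l$. The operator $D_\delta$ replaces one odd exponent $a$ by an even exponent $a'=a-1+2l$, with coefficient $\tilde g_l$. Let $\mu'$ be obtained from $\mu$ by this replacement; $a$ and $a'$ are determined by $\mu$ and $\mu'$. A fixed monomial of type $\mu'$ arises from one monomial of type $\mu$ for each position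 with exponent $a'$. So the coefficient of $m_{\mu'}$ in $D_\delta m_\mu$ is $\tilde g_l$ times the multiplicity of $a'$ in $\mu'$: it is $\tilde g_l$ if $a'$ has even multiplicity in $\mu$, and $0$ otherwise.

Let $\nu_r$ be the integer part of half the multiplicity of $2r$ in $\mu$. Raising an even multiplicity by one does not change it, so $R_p[g]$ is the direct sum of differential submodules indexed by $\nu=(\nu_r)_{r\ge0}$. Let $L_p\subset R_p[g]$ be the summand $\nu=0$, spanned by the $m_\mu$ with distinct even exponents. The formula for $D_\delta$ involves only the set of odd values in $\mu$ and the parities of the multiplicities of even values. So deleting $2\nu_r$ copies of $2r$ for each $r$ identifies the $\nu$-summand with $L_{p-2i}$, $i=\sum_r\nu_r$, shifted by the degree $4\sum_rr\nu_r$. The sequences $\nu$ with $\sum\nu_r=i$ are the partitions with at most $i$ parts, so they contribute the factor $\eta_i(z^2)$. For $w_pR_p[g]$ and $D_1$ we have $\tilde g_0=0$, so $a'\ge2$ and the submodule is preserved. Only $r\ge1$ occurs, the partitions have exactly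 $i$ parts, the factor is $z^{2i}\eta_i(z^2)$, and $L_p$ is replaced by the span $L'_p$ of the $m_\mu$ with distinct even exponents $\ge2$. It remains to show, for $0\le p\le h$, that $H(L_p;D_0)$, $H(L_p;D_1)$, $H(L'_p;D_1)$ are even with series $\pi^0_p$, $\pi^1_p+\pi^1_{p-1}$, $\pi^1_p$.

\emph{Step 2: $L_p$ is a Koszul complex.} Write a polynomial as $\varphi=\sum_I\varphi_I(y)x^I$, where $I\subset\{1,\dots,p\}$, $x^I=\prod_{i\in I}x_i$ and $\varphi_I\in F[y_1,\dots,y_p][g]$. Then
\begin{equation}\label{eq:Dcomp}
(D_\delta\varphi)_{I}=\sum_{i\notin I}y_i^\delta g(y_i)\,\varphi_{I\cup\{i\}} .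
\end{equation}
Let $\mu$ have distinct even exponents $2r_1,\dots,2r_q$ and odd exponents $2a_1+1,\dots,2a_{p-q}+1$. Permanent and determinant agree in characteristic $2$, so
\[
m_\mu(x)=\sum_{|I|=p-q}x^I\,m_a(y_i:i\in I)\,\det(y_i^{r_b})_{i\notin I,\ 1\le b\le q}.
\]
A symmetric $\varphi$ with components only for $|I|=p-q$ is determined by its component at $I=\{q+1,\dots,p\}$. By (S1) the determinants span $\Delta_qF[y_1,\dots,y_q]^{\Sigma_q}$, with $\Delta_q$ the Vandermonde determinant in $y_1,\dots,y_q$. So taking this component identifies the part of $L_p$ with $q$ even exponents with $\Delta_qF[y_1,\dots,y_p]^{\Sigma_q\times\Sigma_{p-q}}[g]$, compatibly with multiplication by $S_p[g]$. An element $a\in A_p$ has well-defined values $a(y_i)$, because $C_p(y_i)=0$. The $S_p$-linear map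
\[
\Lambda^q_{S_p}A_p\to\Delta_qF[y_1,\dots,y_p]^{\Sigma_q\times\Sigma_{p-q}},\qquad a_1\wedge\dots\wedge a_q\mapsto\det(a_b(y_i))_{1\le i,b\le q},
\]
sends the basis $y^{k_1}\wedge\dots\wedge y^{k_q}$, $p>k_1>\dots>k_q\ge0$, to the elements $\Delta_qs_\lambda(y_1,\dots,y_q)$, $\lambda\subset q\times(p-q)$. By (S2) it is an isomorphism. Thus $L_p\cong\Lambda^\bullet A_p[g]$, and the element $\varphi$ corresponding to $a_1\wedge\dots\wedge a_q$ has $\varphi_I=\det(a_b(y_i))_{i\notin I}$ for all $|I|=p-q$. If $I$ has complement $Q$ with $|Q|=q+1$, then \eqref{eq:Dcomp} gives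
\[
(D_\delta\varphi)_I=\sum_{i\in Q}(y^\delta g)(y_i)\,\det(a_b(y_l))_{l\in Q\setminus\{i\}},
\]
the Laplace expansion along the first column of the determinant of $(y^\delta g,a_1,\dots,a_q)$ at the points $y_l$, $l\in Q$. So $(L_p,D_\delta)\cong\operatorname{Kos}(y^\delta g)$ over $S_p[g]$. For $L'_p$ all $r_b\ge1$, and we use instead $a_1\wedge\dots\wedge a_q\mapsto y_1\cdots y_q\det(a_b(y_i))$. Since $y_ig(y_i)\prod_{l\in Q\setminus\{i\}}y_l=g(y_i)\prod_{l\in Q}y_l$, we get $(L'_p,D_1)\cong\operatorname{Kos}(g)$.

\emph{Step 3: the Koszul cohomology.} The ring $S_p[g]$ has $p+h$ variables. When (K2) applies, the homology sits in $q=p$, where all exponents are even, and it is the quotient of $S_p[g]$ by the coordinates, times the generator $\Delta_p$ of degree $p(p-1)$ for $L_p$, or $y_1\cdots y_p\Delta_p$ of degree $p(p-1)+2p$ for $L'_p$.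

As $p\le h$, the coordinates of $g$ in $A_p[g]$ are $g_l+(\text{a polynomial over }S_p\text{ in }g_p,\dots,g_{h-1})$, $l<p$. The quotient is the polynomial ring $S_p[g_p,\dots,g_{h-1}]$ in $h$ variables, with series $\eta_p\eta_{h-p}$. So (K2) applies and the series are $\pi^0_p$ for $(L_p,D_0)$ and $\pi^1_p$ for $(L'_p,D_1)$.

For $(L_p,D_1)$ and $p=0$ the homology is $F[g]$, with series $\eta_h=\pi^1_0$. Let $p\ge1$. The zero set of the coordinates of $yg$ consists of pairs $(C,g)$ with $C\mid yg$. Either $C\mid g$, and such pairs depend on $p+(h-p)=h$ parameters, or $C=yC_-$ with $C_-\mid g$, and such pairs depend on $(p-1)+(h-p+1)=h$ parameters. So (K2) applies. The coordinate of $y^l$, $l<p$, has degree $2(h+1-l)$, and the Koszul resolution gives the series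
\[
z^{p(p-1)/2}\eta_p\eta_h\prod_{l<p}(1-z^{h+1-l})=z^{p(p-1)/2}\eta_p\eta_{h+1-p}(1-z^{h+1}).
\]
Now $\pi^1_p=z^{p(p-1)/2}\eta_p\eta_{h+1-p}\cdot z^p(1-z^{h+1-p})$ and $\pi^1_{p-1}=z^{p(p-1)/2}\eta_p\eta_{h+1-p}\cdot(1-z^p)$, and the last factors add up to $1-z^{h+1}$.
\end{proof}

\section{The Hilbert series of $\mathcal{M}$}\label{sec:hilbert}

Collecting the coefficient of a fixed $\pi^\delta_P$ over all strata leads to the sums
\[
\sigma(J,r)=\sum_{j=0}^Jz^{j(r-2J+j)}\,\eta_{J-j}(z^2)\,\eta_j\,\eta_{r-2J+j}\qquad(J\ge-1,\ r\in\mathbb{Z}).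
\]
Since $r-2J+j\le r-J$, we have $\sigma(J,r)=0$ for $J>r$, and $\sigma(-1,r)=0$ is an empty sum. For example $\sigma(1,2)=\frac1{1-z^2}+\frac z{(1-z)^2}=\frac{1+z^2}{(1-z)(1-z^2)}$.

\begin{lemma}\label{lem:qsum}
For $r,J\ge0$, $\sigma(J,r)=\eta_r\binom rJ_{z^2}$.
\end{lemma}

\begin{proof}
Both sides vanish for $J>r$. For $J\le r$ both sides are invariant under $J\mapsto J'=r-J$: with $j'=r-2J+j$ we have $J'-j'=J-j$ and $r-2J'+j'=j$, and the nonzero terms correspond. So let $a=r-2J\ge0$. Recall ${}_2\phi_1(\alpha,b;c;q,\zeta)=\sum_j\frac{(\alpha;q)_j(b;q)_j}{(q;q)_j(c;q)_j}\zeta^j$ and the $q$-Chu--Vandermonde formula \cite[(1.5.2)]{GR}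
\[
{}_2\phi_1(q^{-J},b;c;q,cq^J/b)=(c/b;q)_J/(c;q)_J .
\]
Extracting $-z^{2(i-J)}$ from each factor $1-z^{2(i-J)}$, $0\le i<j$, gives
\[
(z^{-J};z)_j(-z^{-J};z)_j=(z^{-2J};z^2)_j=(-1)^jz^{j(j-1)-2Jj}\frac{(z^2;z^2)_J}{(z^2;z^2)_{J-j}} .
\]
Solve this for $\eta_{J-j}(z^2)$ and use $\eta_{a+j}=1/((z;z)_a(z^{a+1};z)_j)$. The powers of $z$ in the $j$-th term combine to $z^{j(a+j)-j(j-1)+2Jj}=z^{j(a+1+2J)}$, so
\[
\sigma(J,r)=\frac{{}_2\phi_1(z^{-J},-z^{-J};z^{a+1};z,-z^{a+1+2J})}{(z^2;z^2)_J\,(z;z)_a}=\frac{(-z^{a+J+1};z)_J}{(z^2;z^2)_J\,(z;z)_{a+J}},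
\]
by the formula with $b=-z^{-J}$, $c=z^{a+1}$. Here $a+J=r-J$ and $(-z^{r-J+1};z)_J=(-z;z)_r/(-z;z)_{r-J}$. With $(z;z)_i(-z;z)_i=(z^2;z^2)_i$ for $i=r-J$ and $i=r$, the right side becomes $\eta_r\,(z^2;z^2)_r/((z^2;z^2)_J(z^2;z^2)_{r-J})$.
\end{proof}

\begin{proposition}\label{prop:hilbert}
Let $1\le d\le2h+\delta$. Then $\mathcal{M}$ is concentrated in even degrees, and
\[
\operatorname{Hilb}(\mathcal{M})=\sum_{(P,\varepsilon)\in\mathcal{P}}\pi^\delta_P\,\eta_{h-P}\binom{h-P}J_{z^2}.
\]
\end{proposition}

\begin{proof}
The elements $e_j$, $\chi(0)$ and the rings $B_{j,k}$ are killed by $D_\delta$ and have even degrees; $|e_j|=2jk$, $|\chi(0)|=2j$. So by Lemma~\ref{lem:sym} all quotients in Lemmas~\ref{lem:strata} and \ref{lem:odd} have even homology. A connecting map has the odd degree of $D_\delta$, so it vanishes between even groups. By induction along the filtrations $\mathcal{M}$ is even and the Hilbert series add. Terms with $k<0$ may be included, as $\eta_k=0$. We fix $0\le P\le h$, put $r=h-P$, and collect the terms containing $\pi^\delta_P$; by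 definition of $\mathcal{P}$ and since $\binom rJ_{z^2}=0$ for $J>r$, we must show that their coefficient is $\eta_r\binom rJ_{z^2}$ with $J=\lfloor(d-P)/2\rfloor$, for $P\le d$ and, if $\delta=0$, $P\equiv d\pmod2$.

\emph{$\delta=0$.} The series is $\sum_jz^{jk}\eta_j\eta_k\sum_i\eta_i(z^2)\pi^0_{d-2j-2i}$. The terms with $P=d-2j-2i$ have $i+j=J$ and $k=h-j-(P+2i)=r-2J+j$. Their coefficient is $\sigma(J,r)$, and Lemma~\ref{lem:qsum} applies.

\emph{$\delta=1$, $P\equiv d-1$.} Only the terms $\pi^1_{p-2i}$ of Lemma~\ref{lem:sym}(b) for the strata $d-1=2j+p$ of $G^0_{d-1}$ have this parity. The computation for $\delta=0$, with $d-1$ in place of $d$, gives $\sigma(J,r)$ with $J=(d-1-P)/2$.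

\emph{$\delta=1$, $P\equiv d$,} $J=(d-P)/2$. The terms $\pi^1_{p-2i-1}$ for $G^0_{d-1}$ have $i+j=J-1$ and $k=h-j-(P+2i+1)=(r-1)-2(J-1)+j$, so they contribute $\sigma(J-1,r-1)$. By Lemma~\ref{lem:sym}(c), $w_dG^0_d$ contributes, with $i=J-j$ and $k=r-2J+j$,
\[
\sum_jz^{jk+j+2(J-j)}\eta_{J-j}(z^2)\eta_j\eta_k=z^{2J}\sum_jz^{jk}\bigl(1+z^{-j}(1-z^j)\bigr)\eta_{J-j}(z^2)\eta_j\eta_k .
\]
The first part is $z^{2J}\sigma(J,r)$. In the second part $(1-z^j)\eta_j=\eta_{j-1}$ for $j\ge1$, and the term $j=0$ vanishes. Put $j=j'+1$. Then $J-j=(J-1)-j'$, $k=(r-1)-2(J-1)+j'$, and $jk-j=(j'+1)(k-1)=j'k+(k-j'-1)=j'k+r-2J$. So the second part is $z^r\sigma(J-1,r-1)$, and the total coefficient is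
\[
z^{2J}\sigma(J,r)+(1+z^r)\,\sigma(J-1,r-1).
\]
For $J=0$ this is $\eta_r$. For $J\ge1$ and $r=0$ it is $0$. For $J,r\ge1$ put $q=z^2$; then $(1+z^r)\eta_{r-1}=(1-q^r)\eta_r$ and $(1-q^r)\binom{r-1}{J-1}_q=(1-q^J)\binom rJ_q$, so the total is $\eta_r\binom rJ_q\,(q^J+1-q^J)$.
\end{proof}

\section{Explicit cycles and the structure of $\mathcal{M}$}\label{sec:cycles}

The strata also filter $\mathcal{M}$ by $\mathcal{C}$-submodules, but this filtration loses too much.

\begin{remark}\label{rem:d2}
Let $d=2$, $\delta=0$, $h\ge2$. The strata give an exact sequence $0\to e_1T_1[g]\to\mathcal{M}\to H(T_0[g])\to0$, in which $T_1[g]=\mathcal{C}[u]/(f(u))$ is free of rank $h$. At the point $(y^h,1)$ the bound to be proved is $[t^2](1+t^2)^h=h$, which the submodule already uses up. But $H(T_0[g])$ has nonzero fiber there: setting $x_1,x_2$ and all $u_b$ to $0$ sends $D_0\varphi$ to $g_0(\partial_1\varphi+\partial_2\varphi)(0)=0$ for symmetric $\varphi$, so it induces a surjection $H(T_0[g])\to\mathcal{C}/(c_1,\dots,c_h)$.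
\end{remark}

We need a filtration in which the terms of $\sigma(J,r)$, which come from different strata, are assembled into one free $O_P$-module, as the closed form of Lemma~\ref{lem:qsum} suggests. We construct maps out of $\mathcal{M}$ and enough cycles to bound their images from below; the Hilbert series then shows that nothing is missing.

\subsection{Evaluation maps}
Fix $(P,\varepsilon)\in\mathcal{P}$, put $r=h-P$ and $K=r-J\ge0$, and let $\chi,\psi$ be the universal polynomials of degrees $J,K$ over $B_{J,K}$. The ring map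
\[
G^\delta_d\to R_P[g]\otimes B_{J,K},\quad f\mapsto C_P\chi\psi,\quad g\mapsto g,\quad W\mapsto x^\varepsilon W_P\chi(x^2),\quad\overline W\mapsto x^{\delta-\varepsilon}W_P\psi(x^2)
\]
commutes with $D_\delta$ by (C1)--(C3) and Lemma~\ref{lem:derivation}(c); if $\varepsilon=1$ then $\delta=1$, so (C3) is available. To obtain a map on homology we must kill boundaries. By \eqref{eq:Dcomp}, $(D_\delta\varphi)_\emptyset=\sum_iy_i^\delta g(y_i)\varphi_{\{i\}}$, and this vanishes once $C_P$ divides $g$. So let
\[
Y_{P,\varepsilon}=F[y_1,\dots,y_P]\otimes F[\bar g_0,\dots,\bar g_{r-1}]\otimes B_{J,K},\qquad\bar g=\sum_{i<r}\bar g_iy^i,\quad|\bar g_i|=2(r-i),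
\]
and let $\operatorname{ev}_{P,\varepsilon}\colon\mathcal{M}\to Y_{P,\varepsilon}$ send the class of a cycle to the $\emptyset$-component of its image, followed by the substitution $g=C_P\bar g$. With $\bar f=\chi\psi$, whose coefficients generate $B_r\subset B_{J,K}$, the ring $O_P=S_P\otimes F[\bar g]\otimes B_r$ is a subring of $Y_{P,\varepsilon}$. The map $\operatorname{ev}_{P,\varepsilon}$ preserves degrees and is $\mathcal{C}$-linear for the structure $\mathcal{C}\to O_P\subset Y_{P,\varepsilon}$, because $\mathcal{C}$ acts on $R_P[g]\otimes B_{J,K}$ through polynomials in the $y_i$.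

The obvious cycles are the polynomials in the coefficients of $W^2$, and on the factor $\chi$ they see only $\chi^2$. Let $B_J^{(2)}=\{\varphi^2:\varphi\in B_J\}$, the subring generated by the coefficients of $\chi^2$, and let $\mathcal{E}_{P,\varepsilon}\subset Y_{P,\varepsilon}$ be the $O_P$-submodule generated by $(y_1\cdots y_P)^\delta\Delta_P\,B_J^{(2)}$.

\begin{lemma}\label{lem:E}
$\mathcal{E}_{P,\varepsilon}$ is a free $O_P$-module of rank $\binom rJ$ with Hilbert series $\pi^\delta_P\,\eta_r\binom rJ_{z^2}$.
\end{lemma}

\begin{proof}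
Write $s_\lambda=s_\lambda(u_1,\dots,u_J)$, $\lambda\subset J\times K$. We show that the $s_\lambda^2$ form a basis of the $B_r$-submodule of $B_{J,K}$ generated by $B_J^{(2)}$. They lie in $B_J^{(2)}$. If $\varphi\in B_J$, then $\varphi=\sum a_\lambda s_\lambda$ with $a_\lambda\in B_r$ by (S2), and $\varphi^2=\sum a_\lambda^2s_\lambda^2$; so they generate. For independence let $I$ run over the $J$-element subsets of $\{1,\dots,r\}$ and consider the square matrix $(s_\lambda(u_I))_{\lambda,I}$ over $F(u_1,\dots,u_r)$. By (S2) the $s_\lambda$ form a basis of the fraction field of $B_{J,K}$ over that of $B_r$, and the subsets $I$ define distinct embeddings of the former into $F(u_1,\dots,u_r)$ over the latter. A linear relation among the columns would be a linear relation among these embeddings, which Dedekind's lemma excludes. So the determinant is nonzero, and the matrix $(s_\lambda(u_I)^2)$ has the square of it as determinant, squaring being a ring map. Permuting the variables in a relation $\sum a_\lambda s_\lambda^2=0$, $a_\lambda\in B_r$, gives $\sum a_\lambda s_\lambda(u_I)^2=0$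 for all $I$, whence all $a_\lambda=0$.

Thus the $(y_1\cdots y_P)^\delta\Delta_Ps_\lambda^2$ form an $O_P$-basis of $\mathcal{E}_{P,\varepsilon}$. Their degrees are $2\delta P+P(P-1)+4|\lambda|$ and $\operatorname{Hilb}(O_P)=\eta_P\eta_r\eta_r$, so (S3) gives the series.
\end{proof}

In the situation of Remark~\ref{rem:d2}, $Y_{0,0}=\mathcal{C}[u]/(f(u))$ and $\mathcal{E}_{0,0}$ is the free $\mathcal{C}$-module on $1,u^2,\dots,u^{2h-2}$. Proposition~\ref{prop:structure} presents $\mathcal{M}$ through this module and one copy of $O_2$, and the resulting bound is $h+4\binom s2=\binom{2s}2+h-s$.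

\subsection{Values on monomial symmetric functions}
The subring $S_d\subset R_d$ is killed by $D_\delta$, so its elements define classes in $\mathcal{M}$. For a multiset $\mu$ of $d$ nonnegative integers let $m_\mu(y)\in S_d$ be the monomial symmetric function in $y_1,\dots,y_d$, and let $\operatorname{odd}(\mu)$ be the set of values of odd multiplicity in $\mu$.

\begin{lemma}\label{lem:values}
We have
\[
\operatorname{ev}_{P,\varepsilon}(m_\mu(y))=\sum m_\alpha(y_1,\dots,y_P)\,m_\nu(u_1^2,\dots,u_J^2),
\]
summed over the decompositions $\mu=\{0\}^\varepsilon\sqcup\alpha\sqcup\nu\sqcup\nu$ of multisets with $|\alpha|=P$, $|\nu|=J$. There is no decomposition if $|\operatorname{odd}(\mu)|>P+\varepsilon$. If $|\operatorname{odd}(\mu)|=P+\varepsilon$, every decomposition has $\{0\}^\varepsilon\sqcup\alpha=\operatorname{odd}(\mu)$, so there is at most one.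
\end{lemma}

\begin{proof}
From $C_d(x^2)=W^2\mapsto x^{2\varepsilon}C_P(x^2)\chi(x^2)^2$ we see that $C_d(y)\mapsto y^\varepsilon\prod_i(y+y_i)\prod_{a\le J}(y+u_a)^2$. So $m_\mu(y)$ goes to its value at $(y_1,\dots,y_P,0,u_1,u_1,\dots,u_J,u_J)$, the entry $0$ being present only if $\varepsilon=1$. This value involves no $x_i$ to an odd power and no $g_i$, so it equals $\operatorname{ev}_{P,\varepsilon}(m_\mu(y))$. It is a sum over the distinct arrangements of $\mu$ on the $d$ positions. Among the arrangements that give unequal exponents to some pair $u_a,u_a$, swapping the exponents in the first such pair is an involution without fixed points that preserves the monomial; these terms cancel. Arrangements with a positive exponent at the entry $0$ vanish. The remaining ones give the stated sum. In a decomposition, the multiset $\{0\}^\varepsilon\sqcup\alpha$ has $P+\varepsilon$ elements and the same values of odd multiplicity as $\mu$, so it contains $\operatorname{odd}(\mu)$. The last two assertions follow.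
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:structure}]
Lemma~\ref{lem:values} is triangular in $P+\varepsilon$. Order $\mathcal{P}$ by increasing $P+\varepsilon$, and for equal $P+\varepsilon$ put $\varepsilon=1$ before $\varepsilon=0$. Let $\mathcal{M}_{P,\varepsilon}$ be the intersection of the kernels of all earlier evaluation maps, and $\mathcal{M}_\infty$ the intersection of the kernels of all of them. These graded $\mathcal{C}$-submodules form a finite filtration of $\mathcal{M}$, with successive quotients $\operatorname{ev}_{P,\varepsilon}(\mathcal{M}_{P,\varepsilon})$ and last term $\mathcal{M}_\infty$.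

\emph{Claim:} $\operatorname{ev}_{P,\varepsilon}(\mathcal{M}_{P,\varepsilon})\supseteq\mathcal{E}_{P,\varepsilon}$. Let $\alpha$ be a set of $P$ distinct integers $\ge\delta$, let $\nu$ be any multiset of $J$ nonnegative integers, and $\mu=\{0\}^\varepsilon\sqcup\alpha\sqcup\nu\sqcup\nu$. If $\varepsilon=1$ then $\delta=1$ and $0\notin\alpha$, so in all cases $\operatorname{odd}(\mu)=\{0\}^\varepsilon\sqcup\alpha$ has $P+\varepsilon$ elements. By Lemma~\ref{lem:values}, $m_\mu(y)$ is killed by $\operatorname{ev}_{P',\varepsilon'}$ whenever $P'+\varepsilon'<P+\varepsilon$. The only other possible earlier map is $\operatorname{ev}_{P-1,1}$, when $\varepsilon=0$ and $\delta=1$; a decomposition for it would require $0\in\operatorname{odd}(\mu)=\alpha$, which is excluded by $\alpha\ge1$. (This is the reason for the order on $\varepsilon$ and for the factor $(y_1\cdots y_P)^\delta$.) So $m_\mu(y)\in\mathcal{M}_{P,\varepsilon}$, and its value is $m_\alpha(y_1,\dots,y_P)\,m_\nu(u_1^2,\dots,u_J^2)$. The $m_\alpha=\det(y_i^{\alpha_b})$ span $(y_1\cdots y_P)^\delta\Delta_PS_P$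 over $F$ by (S1), and the $m_\nu(u^2)=m_\nu(u)^2$ span $B_J^{(2)}$. Hence the image contains $M_0=(y_1\cdots y_P)^\delta\Delta_PS_P\otimes B_J^{(2)}$ and its $\mathcal{C}$-span. As $M_0$ is an $S_P$-module, this span is stable under the ring generated by $S_P$ and the image of $\mathcal{C}$. This ring is $O_P$, since $\bar f$ and $\bar g$ are the quotients of $f$ and $g$ upon division by the monic polynomial $C_P$. So the span is $O_PM_0=\mathcal{E}_{P,\varepsilon}$, and the claim holds.

By the claim, Lemma~\ref{lem:E} and Proposition~\ref{prop:hilbert}, coefficientwise,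
\[
\operatorname{Hilb}(\mathcal{M})=\operatorname{Hilb}(\mathcal{M}_\infty)+\sum_{\mathcal{P}}\operatorname{Hilb}\bigl(\operatorname{ev}_{P,\varepsilon}(\mathcal{M}_{P,\varepsilon})\bigr)\ge\sum_{\mathcal{P}}\operatorname{Hilb}(\mathcal{E}_{P,\varepsilon})=\operatorname{Hilb}(\mathcal{M}).
\]
All coefficients are finite, so $\mathcal{M}_\infty=0$ and $\operatorname{ev}_{P,\varepsilon}(\mathcal{M}_{P,\varepsilon})=\mathcal{E}_{P,\varepsilon}$, which is free over $O_P$ of rank $\binom{h-P}J$.
\end{proof}

This completes the proof of Proposition~\ref{prop:upper}, and with it of Theorems~\ref{thm:A}, \ref{thm:B} and \ref{thm:C}.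

\begin{thebibliography}{9}

\bibitem{CFPT}
\emph{Applications of Chromatic Fixed Point Theory},
\texttt{https://libraetd.lib.virginia.edu/\allowbreak downloads/\allowbreak f1881m64w?\allowbreak filename=\allowbreak 1\_Lloyd\_Christopher\_2021\_PHD.pdf}

\bibitem{GR}
Gasper and Rahman, formula (1.5.2).

\bibitem{Yagita}
Yagita, \emph{On the Steenrod algebra of Morava K-theory}, J. London Math. Soc., 1980.

\end{thebibliography}
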